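# Amenable centers $ZL^1(G)$ and maximal functions of characters

## 1. The diagonal of the quaternion group

Let $Q_8=\{\pm1,\pm i,\pm j,\pm k\}$ and let $A$ be the space of class functions on $Q_8$, with the normalized convolution and norm
$$(f*g)(x)=\frac18\sum_{y}f(y)g(y^{-1}x),\qquad \|f\|_1=\frac18\sum_x|f(x)|.$$
The irreducible characters are the four linear characters $\lambda$, which are trivial on $Z=\{\pm1\}$, and one character $\chi$ of degree $2$, with $\chi(\pm1)=\pm2$ and $\chi=0$ off $Z$. Put $e_\pi=d_\pi\chi_\pi$, so $e_\lambda=\lambda$ and $e_\chi=2\chi$. With the normalized convolution, $\chi_\pi*\chi_\rho$ is $0$ for $\pi\ne\rho$ and $\chi_\pi/d_\pi$ for $\pi=\rho$. Hence the $e_\pi$ are orthogonal idempotents, they form a basis of $A$, and $\sum_\pi e_\pi$ is the unit (the function equal to $8$ at $1$ and $0$ elsewhere: at $1$ we get $4+4$, at $-1$ we get $4-4$, elsewhere $0$).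

A *diagonal* for a unital commutative algebra $A$ is an element $m\in A\otimes A$ that satisfies $(a\otimes1)m=m(1\otimes a)$ for all $a\in A$ and that the multiplication map sends to $1$. Here there is exactly one. Write $m=\sum a_{\pi\rho}\,e_\pi\otimes e_\rho$. Multiplying by $e_\tau$ on the left factor keeps the terms with $\pi=\tau$, and on the right factor the terms with $\rho=\tau$. These agree for every $\tau$ only if $a_{\pi\rho}=0$ for $\pi\neq\rho$. Multiplication then sends $m$ to $\sum a_{\pi\pi}e_\pi$, so $a_{\pi\pi}=1$ for every $\pi$. The diagonal is $\sum_\pi e_\pi\otimes e_\pi$, that is, the function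
$$K(x,y)=\sum_\pi d_\pi^2\chi_\pi(x)\chi_\pi(y)=4\cdot1[xy\in Z]+4\chi(x)\chi(y).$$

How large is it in $L^1(Q_8\times Q_8)$? If $x\notin Z$ (6 choices) and $y\in x^{-1}Z$ (2 choices), then $K=4$, for a total of $48$. On $Z\times Z$ we have $K=4\pm16$, so $|K|$ takes the values $20,20,12,12$, for a total of $64$. All other values are $0$. So the norm is
$$\frac{48+64}{64}=\frac74 .$$

Compare a finite abelian group $B$. There $K(x,y)=\sum_\lambda\lambda(xy)=|B|\,1[xy=1]$, and the mean of $|K|$ over $B\times B$ is exactly $1$. For a product $G\times H$ the irreducible representations are the $\pi\otimes\rho$, so $K_{G\times H}$ is the product of $K_G$ and $K_H$, and the norms multiply. For $Q_8^r$ the diagonal has norm $(7/4)^r$.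

Let $r\to\infty$. The compact group $Q_8^{\infty}=\prod_{n\ge1}Q_8$ has every $Q_8^r$ as a quotient, so one expects that its center algebra has no diagonal of finite norm, even approximately. And $Q_8^\infty$ is, in a sense made precise below, far from abelian. Is this a general rule? If a compact group $G$ has approximate diagonals of bounded norm for its algebra of class functions, must $G$ be abelian up to finite index?

## 2. Amenability, approximate diagonals and virtually abelian groups

Throughout, $G$ is a compact group with normalized Haar measure $dx$, and $L^1(G)$ is its group algebra under convolution, $(f*g)(x)=\int f(y)g(y^{-1}x)\,dy$. The center $ZL^1(G)$ consists of those $f\in L^1(G)$ with $f(yx)=f(xy)$ for almost every $x,y$. It is a commutative Banach algebra. We write $\widehat G$ for the set of classes of irreducible unitary representations; these are finite-dimensional. For $\pi\in\widehat G$, $d_\pi$ is the degree and $\chi_\pi$ the character. We use $|\chi_\pi|\le d_\pi$ and $\int\chi_\pi\overline{\chi_\rho}=\delta_{\pi\rho}$.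

**Definition (projective tensor product).** For Banach spaces $X,Y$, the space $X\hat\otimes Y$ consists of the sums $m=\sum_n b_n\otimes c_n$ with $\sum_n\|b_n\|\|c_n\|<\infty$, and $\|m\|$ is the infimum of $\sum_n\|b_n\|\|c_n\|$ over all such representations of $m$. Every bounded bilinear map $X\times Y\to W$ extends to a linear map $X\hat\otimes Y\to W$ of the same norm.

The basic example is $L^1(\mu)\hat\otimes L^1(\nu)=L^1(\mu\times\nu)$, isometrically. In the finite case this is easy to see. In a weighted space $\ell^1(w)$ on a finite set, a tensor $\sum_{s,t}a_{st}\,\delta_s\otimes\delta_t$ has norm at most $\sum|a_{st}|w_sw'_t$, from this very representation. Conversely $\sum_{s,t}|a_{st}|w_sw'_t\le\sum_n\|b_n\|\|c_n\|$ for any representation, by the triangle inequality.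

**Definition (amenability).** Let $A$ be a Banach algebra. Put $\Delta(b\otimes c)=bc$, $a\cdot(b\otimes c)=ab\otimes c$ and $(b\otimes c)\cdot a=b\otimes ca$, extended to $A\hat\otimes A$. A *bounded approximate diagonal* for $A$ is a bounded net $(m_\alpha)$ in $A\hat\otimes A$ with
$$a\cdot m_\alpha-m_\alpha\cdot a\to0,\qquad \Delta(m_\alpha)a\to a\qquad(a\in A).$$
$A$ is *amenable* in the sense of B. E. Johnson if every bounded derivation from $A$ into a dual Banach $A$-bimodule is inner. By Johnson (*Amer. J. Math.* 94 (1972)), $A$ is amenable if and only if it has a bounded approximate diagonal. $\mathrm{AM}(A)$ denotes the infimum of $\sup_\alpha\|m_\alpha\|$ over all bounded approximate diagonals.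

*Example.* Let $G$ be compact abelian and let $(k_\alpha)$ be an approximate identity for $L^1(G)$ made of bounded nonnegative functions of integral $1$. Let $m_\alpha(x,y)=k_\alpha(xy)$, an element of $L^1(G\times G)=L^1(G)\hat\otimes L^1(G)$ of norm $1$. Then $(a\cdot m_\alpha)(x,y)=(a*k_\alpha)(xy)$ and $(m_\alpha\cdot a)(x,y)=(k_\alpha*a)(xy)$, which agree, and $\Delta(m_\alpha)(x)=\int m_\alpha(s,s^{-1}x)\,ds=k_\alpha(x)$. So $L^1(G)=ZL^1(G)$ is amenable with $\mathrm{AM}\le1$.

**Proposition 1.** If $G$ is finite, then
$$\mathrm{AM}(ZL^1(G))=\frac1{|G|^2}\sum_{x,y\in G}|K_G(x,y)|,\qquad K_G(x,y)=\sum_{\pi}d_\pi^2\chi_\pi(x)\chi_\pi(y),$$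
and $\mathrm{AM}(ZL^1(G\times H))=\mathrm{AM}(ZL^1(G))\,\mathrm{AM}(ZL^1(H))$ for finite $G,H$.

*Proof.* As in Section 1, the $e_\pi=d_\pi\chi_\pi$ form a basis of orthogonal idempotents with sum the unit, and $m=\sum_\pi e_\pi\otimes e_\pi$ is the only diagonal. The constant net $m$ is a bounded approximate diagonal, so $\mathrm{AM}\le\|m\|$. Conversely, $A\otimes A$ is finite-dimensional, so any bounded approximate diagonal has a convergent subnet. Its limit is an exact diagonal, hence equals $m$, and so $\|m\|\le\sup_\alpha\|m_\alpha\|$. Thus $\mathrm{AM}=\|m\|$. Finally, $ZL^1(G)$ is a weighted $\ell^1$-space over the conjugacy classes $C$, with weights $|C|/|G|$. By the computation above the projective norm on the tensor square is the $\ell^1$-norm with the product weights, which is the $L^1(G\times G)$ norm. Since $K_{G\times H}$ is the product of $K_G$ and $K_H$, multiplicativity follows. $\blacksquare$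

**Definition (virtually abelian).** A group is *virtually abelian* if it has an abelian subgroup of finite index.

*Example.* $O(2)$ is virtually abelian, with $SO(2)$ of index $2$. The next lemma shows that $Q_8^\infty$ is not: it has irreducible representations of degree $2^r$ for every $r$, obtained by tensoring the degree-$2$ representations of $r$ factors.

**Lemma 2.** If a group $G$ has an abelian subgroup $B$ of index $k$, then every irreducible finite-dimensional unitary representation $\pi$ of $G$ has degree at most $k$.

*Proof.* The commuting unitaries $\pi(b)$, $b\in B$, have a common eigenvector $v$. Let $g_1,\dots,g_k$ represent the cosets $gB$. For $g\in G$ we have $gg_i=g_jb$ for some $j$ and $b\in B$, so $\pi(g)\pi(g_i)v$ is a multiple of $\pi(g_j)v$. Hence the span of the $k$ vectors $\pi(g_i)v$ is invariant and nonzero, so it is the whole space. $\blacksquare$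

Now the question is precise. The following conjecture is posed in "Fourier Analysis of Local Fell Groups": for a compact group $G$, $ZL^1(G)$ is amenable if and only if $G$ is virtually abelian. One direction is a known theorem of Alaghmandan and Crann: if $G$ is virtually abelian, then $ZL^1(G)$ is amenable. We shall prove the other one, and hence the conjecture, in the following form.

**Theorem C.** For a compact group $G$ the following are equivalent:

1. $ZL^1(G)$ is amenable;
2. $\sup_F\int_G\max_{\sigma\in F}d_\sigma|\chi_\sigma|<\infty$, the supremum being over finite $F\subset\widehat G$;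
3. $\sup_{\pi\in\widehat G}d_\pi<\infty$;
4. $G$ is virtually abelian.

Condition 2 is the new object, and it is the link between the other conditions. We arrive at it by first trying something simpler.

## 3. Testing the diagonal against one character

**Step 1: characters are eigenvectors.** This step produces the multiplicative functionals with which we probe an approximate diagonal. Put
$$e_\pi=d_\pi\chi_\pi,\qquad \varphi_\pi(f)=\frac1{d_\pi}\int_G f\,\overline{\chi_\pi}\qquad(f\in ZL^1(G)).$$
Let $f\in ZL^1(G)$. By Fubini, for almost every $g$ we have $f(g^{-1}yg)=f(y)$ for almost every $y$. The set of such $g$ is closed, because conjugation acts continuously on $L^1(G)$, and it has full measure, hence is dense; so it is all of $G$. Therefore the operator $\int f(y)\pi(y^{-1})\,dy$ commutes with every $\pi(g)$. By Schur's lemma it is a scalar $cI$. Taking traces, $c\,d_\pi=\int f(y)\overline{\chi_\pi(y)}\,dy$, so $c=\varphi_\pi(f)$. Since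
$$(f*\chi_\pi)(x)=\int f(y)\chi_\pi(y^{-1}x)\,dy=\operatorname{tr}\Big(\int f(y)\pi(y^{-1})\,dy\;\pi(x)\Big),$$
we get
$$f*\chi_\pi=\varphi_\pi(f)\chi_\pi,\qquad f*e_\pi=\varphi_\pi(f)e_\pi.\tag{1}$$
Applying (1) to $(f*g)*\chi_\pi=f*(g*\chi_\pi)$ shows that $\varphi_\pi$ is multiplicative on $ZL^1(G)$. Moreover
$$|\varphi_\pi(f)|\le\|f\|_1,\qquad \varphi_\pi(e_\pi)=1,\qquad \varphi_\pi(e_\sigma)=0\ \ (\sigma\ne\pi),\tag{2}$$
by $|\chi_\pi|\le d_\pi$ and orthogonality.

**Step 2: slicing an approximate diagonal.** The aim is to recover $e_\sigma$ from $(m_\alpha)$. In the finite case, applying $\varphi_\sigma$ to the second factor of $\sum_\pi e_\pi\otimes e_\pi$ gives $e_\sigma$. The same happens in the limit.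

**Lemma 3.** Let $A$ be a closed subalgebra of $ZL^1(G)$, $(m_\alpha)$ a bounded approximate diagonal for $A$, and $e_\sigma\in A$. Let $T_\sigma=\mathrm{id}\otimes\varphi_\sigma:A\hat\otimes A\to A$, so $T_\sigma(b\otimes c)=\varphi_\sigma(c)\,b$. Then $T_\sigma(m_\alpha)\to e_\sigma$ in $L^1(G)$.

*Proof.* By (2), $T_\sigma$ is well defined with $\|T_\sigma\|\le1$. Checking on elementary tensors $m=b\otimes c$ and extending, we have for all $m\in A\hat\otimes A$
$$T_\sigma(e_\sigma\cdot m)=e_\sigma*T_\sigma(m),\qquad T_\sigma(m\cdot e_\sigma)=\varphi_\sigma(e_\sigma)T_\sigma(m)=T_\sigma(m),$$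
where the second formula uses that $\varphi_\sigma$ is multiplicative. Hence
$$e_\sigma*T_\sigma(m_\alpha)-T_\sigma(m_\alpha)=T_\sigma(e_\sigma\cdot m_\alpha-m_\alpha\cdot e_\sigma)\to0.$$
On the other hand, by (1) and commutativity,
$$e_\sigma*T_\sigma(m_\alpha)=\varphi_\sigma(T_\sigma(m_\alpha))\,e_\sigma=(\varphi_\sigma\otimes\varphi_\sigma)(m_\alpha)\,e_\sigma=\varphi_\sigma(\Delta(m_\alpha))\,e_\sigma .$$
The last equality is again multiplicativity: $\varphi_\sigma(b)\varphi_\sigma(c)=\varphi_\sigma(b*c)$. Finally, since $\varphi_\sigma(e_\sigma)=1$,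
$$\varphi_\sigma(\Delta(m_\alpha))=\varphi_\sigma(\Delta(m_\alpha)*e_\sigma)\to\varphi_\sigma(e_\sigma)=1.$$
So $e_\sigma*T_\sigma(m_\alpha)\to e_\sigma$, and therefore $T_\sigma(m_\alpha)\to e_\sigma$. $\blacksquare$

Because $\|T_\sigma\|\le1$, Lemma 3 immediately gives, for every $\sigma$ with $e_\sigma\in A$,
$$d_\sigma\|\chi_\sigma\|_1\le\mathrm{AM}(A).\tag{3}$$
The sensible plan is to use (3) to bound $d_\sigma$. For $SU(2)$ it works. There is one irreducible character for each degree $d$. On the element with eigenvalues $e^{\pm i\theta}$ it equals $\sin(d\theta)/\sin\theta$, and class functions are integrated against $\frac2\pi\sin^2\theta\,d\theta$ on $[0,\pi]$. Since $|\sin d\theta|\ge\sin^2d\theta$,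
$$\|\chi_d\|_1=\frac2\pi\int_0^\pi|\sin d\theta|\sin\theta\,d\theta\ge\frac1\pi\int_0^\pi(1-\cos2d\theta)\sin\theta\,d\theta=\frac1\pi\Big(2-\frac{2}{1-4d^2}\Big)\ge\frac2\pi.$$
So amenability would force $2d/\pi\le\mathrm{AM}$ for all $d$, which is absurd. Hence $ZL^1(SU(2))$ is not amenable.

In general the plan fails. For any $\sigma$ the only universal lower bound at hand is $d_\sigma\|\chi_\sigma\|_1\ge\int|\chi_\sigma|^2=1$, and it can be an equality. On $Q_8$ we have $\|\chi\|_1=\frac18(2+2)=\frac12$, so $d\|\chi\|_1=1$, and the linear characters also give $1$. On $Q_8^\infty$ every irreducible representation factors through some $Q_8^r$. Indeed, a small neighborhood of $I$ in a unitary group contains no nontrivial subgroup, while by continuity the product of all but finitely many factors is mapped into such a neighborhood, hence to $I$. So its character is a product of characters of $Q_8$, and $d_\sigma\|\chi_\sigma\|_1=1$ for **every** $\sigma$. For $Q_8^\infty$, the bounds (3) together say only that $\mathrm{AM}\ge1$.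

## 4. All characters at once: a maximal inequality

The way out is to look at what (3) throws away. For an elementary tensor, $T_\sigma(b\otimes c)(x)=\varphi_\sigma(c)\,b(x)$. The only dependence on $\sigma$ is through the number $\varphi_\sigma(c)$, and this is at most $\|c\|$ for all $\sigma$ simultaneously. So the pointwise bound $|b(x)|\,\|c\|$ holds for all slices at the same time, and we may take the maximum over $\sigma$ *before* integrating over $x$.

**Theorem A.** Let $A$ be a closed subalgebra of $ZL^1(G)$ (for instance $A=ZL^1(G)$) and suppose $A$ is amenable. Then for every finite set $F\subset\{\sigma\in\widehat G:e_\sigma\in A\}$,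
$$\int_G\max_{\sigma\in F}d_\sigma|\chi_\sigma(x)|\,dx\le\mathrm{AM}(A).$$

*Proof.*

**Step 1: a maximal estimate for one tensor.** The purpose is to bound all slices of $m\in A\hat\otimes A$ by $\|m\|$ at once. Write $m=\sum_nb_n\otimes c_n$ with $b_n,c_n\in A$ and $\sum_n\|b_n\|\|c_n\|<\infty$. The function $g=\sum_n|b_n|\,\|c_n\|$ is integrable, with $\int g=\sum_n\|b_n\|\|c_n\|$, by monotone convergence. We have $T_\sigma(m)=\sum_n\varphi_\sigma(c_n)b_n$, a series that converges in $L^1$ and also absolutely almost everywhere, because $|\varphi_\sigma(c_n)b_n(x)|\le\|c_n\||b_n(x)|$. So for almost every $x$ and every $\sigma\in F$,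
$$|T_\sigma(m)(x)|\le g(x),$$
and $g$ does not depend on $\sigma$. Integrate the maximum and take the infimum over representations of $m$:
$$\int_G\max_{\sigma\in F}|T_\sigma(m)(x)|\,dx\le\|m\|.\tag{4}$$

**Step 2: passage to the limit.** Here we put the approximate diagonal into (4). Let $(m_\alpha)$ be a bounded approximate diagonal for $A$. For functions $u_\sigma,v_\sigma$,
$$\Big|\max_F|u_\sigma|-\max_F|v_\sigma|\Big|\le\sum_{\sigma\in F}|u_\sigma-v_\sigma|.$$
Take $u_\sigma=T_\sigma(m_\alpha)$ and $v_\sigma=e_\sigma$ and integrate. As $F$ is finite, Lemma 3 shows that $\int\max_F|T_\sigma(m_\alpha)|\to\int\max_F|e_\sigma|=\int\max_Fd_\sigma|\chi_\sigma|$. By (4) each term of the net is at most $\sup_\alpha\|m_\alpha\|$, hence so is the limit. Take the infimum over all bounded approximate diagonals. $\blacksquare$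

*Check on $Q_8$.* Take $F=\widehat{Q_8}$. The maximal function is $4$ on $Z$ (from $\chi$) and $1$ off $Z$, so its integral is $\frac{2\cdot4+6\cdot1}{8}=\frac74$. This is exactly $\mathrm{AM}(ZL^1(Q_8))$, so nothing is lost here. On $Q_8^r$ the maximum over all tensor products is the product of the maxima, and the integral is $(7/4)^r$. These are also characters of $Q_8^\infty$, and Haar measure on $Q_8^\infty$ projects to Haar measure on $Q_8^r$. So Theorem A gives $\mathrm{AM}\ge(7/4)^r$ for all $r$ if $ZL^1(Q_8^\infty)$ is amenable, which is impossible. Theorem A settles this case, where (3) said nothing.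

## 5. Lacunary degrees

We must now show, for an arbitrary compact group with unbounded degrees, that the maximal functions in Theorem A have unbounded integrals. We know very little about the functions $f_\sigma=d_\sigma|\chi_\sigma|$, only that
$$0\le f_\sigma\le d_\sigma^2,\qquad \int_G\frac{f_\sigma^2}{d_\sigma^2}=\int_G|\chi_\sigma|^2=1.\tag{5}$$
Take $\sigma_1,\dots,\sigma_N$, with $f_k=f_{\sigma_k}$, $d_k=d_{\sigma_k}$ and $M=\max_kf_k$. By (5), $\sum_kf_k^2/d_k^2$ has integral $N$. The first bound one writes is $f_k^2/d_k^2\le f_k\le M$. Summing it gives $N\le N\int M$, which is useless. Without further hypotheses nothing better can hold: for linear characters $M=1$, whatever $N$ is. But look at when $f_k^2/d_k^2\le M$ is nearly an equality at $x$. At a point with $M(x)=t$, we have $f_k^2/d_k^2\le t^2/d_k^2$, which is much smaller than $t$ if $d_k^2\gg t$. And $f_k^2/d_k^2\le d_k^2$, which is much smaller than $t$ if $d_k^2\ll t$. So only those $k$ with $d_k^2$ comparable to $t$ matter. If the $d_k^2$ grow geometrically, there are boundedly many of these, and the rest form geometric tails.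

**Theorem B.** Let $q>1$ and let $\sigma_1,\dots,\sigma_N\in\widehat G$ have degrees $d_1<\dots<d_N$ with $d_{k+1}^2\ge q\,d_k^2$ for $1\le k<N$. Then
$$N\le\frac{q+1}{q-1}\int_G\max_{1\le k\le N}d_k|\chi_{\sigma_k}(x)|\,dx.$$
Hence $\mathrm{AM}(ZL^1(G))\ge\frac{q-1}{q+1}N$ whenever $ZL^1(G)$ is amenable.

*Proof.*

**Step 1: reduce to a sum of minima.** This turns the pointwise problem into one about numbers. Fix $x$ with $t=M(x)>0$. Since $f_k(x)\le\min(t,d_k^2)$,
$$\sum_k\frac{f_k(x)^2}{d_k^2}\le\sum_k\min\Big(\frac{t^2}{d_k^2},d_k^2\Big)=t\sum_k\min\Big(\frac t{d_k^2},\frac{d_k^2}t\Big).\tag{6}$$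

**Step 2: sum the two geometric tails.** We bound the last sum in (6) by splitting it at $t$. For the $k$ with $d_k^2\le t$ the minimum is $d_k^2/t$. Let $b\in[0,1]$ be the largest of these values, with $b=0$ if there are none. Going down from the largest such $k$, each value is at most $q^{-1}$ times the preceding one, so these $k$ contribute at most $b\sum_{i\ge0}q^{-i}=b/(1-q^{-1})$. For the $k$ with $d_k^2>t$ the minimum is $t/d_k^2$. Let $u\in[0,1)$ be the largest of these values, with $u=0$ if there are none. In the same way, going up from the smallest such $k$, these contribute at most $u/(1-q^{-1})$.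

**Step 3: the two leading terms cannot both be large.** The crude bound $u+b\le2$ would already give some constant; here we get the stated one. If both sets are nonempty, $b$ comes from some index $k$ and $u$ from $k+1$, so $ub=d_k^2/d_{k+1}^2\le1/q$. Otherwise $ub=0$. From $(1-u)(1-b)\ge0$,
$$u+b\le1+ub\le1+q^{-1}.$$

**Step 4: integrate.** By (6) and Steps 2 and 3, whenever $M(x)>0$,
$$\sum_k\frac{f_k(x)^2}{d_k^2}\le\frac{1+q^{-1}}{1-q^{-1}}M(x)=\frac{q+1}{q-1}M(x),$$
and where $M(x)=0$ both sides vanish. The left side has integral $N$ by (5). This gives the first inequality. Theorem A with $A=ZL^1(G)$, which contains every $e_\sigma$, and $F=\{\sigma_1,\dots,\sigma_N\}$ bounds the integral by $\mathrm{AM}(ZL^1(G))$, which gives the second. $\blacksquare$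

## 6. Proof of Theorem C

**Condition 1 implies condition 2.** The algebra $ZL^1(G)$ contains every $e_\sigma$, so Theorem A bounds all the integrals in condition 2 by $\mathrm{AM}(ZL^1(G))<\infty$.

**Condition 2 implies condition 3.** Let $C$ be the supremum in condition 2. If the degrees were unbounded, then for every $N$ we could choose successively $\sigma_1,\dots,\sigma_N$ with $d_{k+1}^2\ge3d_k^2$. Theorem B with $q=3$ would give $N\le\frac{4}{2}C=2C$ for every $N$, a contradiction.

**Condition 3 implies condition 4.** This is a theorem of C. C. Moore (*Groups with finite dimensional irreducible representations*, Trans. AMS 166 (1972), Theorem 1): a locally compact group whose irreducible unitary representations have bounded finite degree has an open abelian subgroup of finite index.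

There is an alternative route through group rings. Suppose all $d_\pi\le n$. Let $\mu=\sum_ia_ig_i$ be a nonzero element of the algebraic group ring $\mathbb C[G]$, with distinct $g_i$. There is a continuous function $f$ on $G$ with $\sum_ia_if(g_i)\ne0$. By the Peter–Weyl theorem $f$ is a uniform limit of linear combinations of matrix coefficients of irreducible representations, so $\sum_ia_i\pi(g_i)\neq0$ for some $\pi\in\widehat G$. Hence $\mathbb C[G]$ embeds in $\prod_\pi M_{d_\pi}(\mathbb C)$. Each $M_{d}(\mathbb C)$ with $d\le n$ satisfies the standard identity $S_{2n}$ by the Amitsur–Levitzki theorem, and so $\mathbb C[G]$ does too. By Isaacs–Passman (*Groups with representations of bounded degree*, Canad. J. Math. 16 (1964)), a group whose complex group ring satisfies a polynomial identity has an abelian subgroup of finite index.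

**Condition 4 implies condition 1.** This is the quoted theorem of Alaghmandan and Crann. $\blacksquare$

In particular, for compact $G$, $ZL^1(G)$ is amenable if and only if $G$ is virtually abelian. The conjecture is true.

## 7. Subalgebras, ideals and degree scales

**(a) Subalgebras and ideals.** Let $A$ be an amenable closed subalgebra of $ZL^1(G)$. Then $\sup\{d_\sigma:e_\sigma\in A\}<\infty$. Indeed, Theorem A bounds $\int\max_Fd_\sigma|\chi_\sigma|$ by $\mathrm{AM}(A)$ for all finite $F\subset\{\sigma:e_\sigma\in A\}$. If the degrees on this set were unbounded, we could choose $\sigma_1,\dots,\sigma_N$ in it with $d_{k+1}^2\ge3d_k^2$, and the first inequality of Theorem B would give $N\le2\,\mathrm{AM}(A)$ for every $N$.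

For example, let $E\subset\widehat G$ and suppose the ideal $\{f\in ZL^1(G):\varphi_\pi(f)=0\ \forall\pi\notin E\}$ is amenable. It is closed, and by (2) it contains $e_\sigma$ for each $\sigma\in E$. So $\sup_{\pi\in E}d_\pi<\infty$.

**(b) Degree scales.** Suppose $ZL^1(G)$ is amenable, and let $s$ be the number of integers $k\ge0$ such that some $d_\pi\in[2^k,2^{k+1})$. Then
$$\mathrm{AM}(ZL^1(G))\ge\tfrac3{10}\,s.$$
By Theorem C the degrees are bounded, so $s$ is finite. List the occupied scales in increasing order and take the first, third, fifth, and so on; this gives at least $s/2$ scales. Choose one degree from each. Two consecutive chosen scales $k<k'$ satisfy $k'\ge k+2$, so the degrees satisfy $d'\ge2^{k+2}>2d$. Thus $d'^2\ge4d^2$, and Theorem B with $q=4$ gives $\mathrm{AM}\ge\frac35\cdot\frac s2$.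

## 8. Extraspecial $2$-groups and sharpness

**Definition (extraspecial $2$-group).** A group $E$ of order $2^{2n+1}$, $n\ge1$, is *extraspecial* if its center $Z$ has order $2$, $E'=Z$, and $E/Z$ is elementary abelian.

For $n=1$, $Q_8$ is an example. For every $n$ there is one: let $N_0=\{(\varepsilon_i)\in\{\pm1\}^n:\prod\varepsilon_i=1\}$ and $E=Q_8^n/N_0$, of order $8^n/2^{n-1}=2^{2n+1}$. If the class of $x=(x_i)$ is central, then for each $i$ and each $y\in Q_8$ the commutator $[x_i,y]$, placed in coordinate $i$, lies in $N_0$. A single $-1$ is not in $N_0$, so $[x_i,y]=1$, and all $x_i=\pm1$. So the center is $\{\pm1\}^n/N_0$, of order $2$. It is also the commutator subgroup, and the quotient by it is $(Q_8/\{\pm1\})^n$, which is elementary abelian.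

**Characters of $E$.** Write $Z=\{1,z\}$ and $D=2^{2n}=|E/Z|$. Since $E'=Z$, there are exactly $D$ linear characters. Let $\chi$ be the character of an irreducible representation of degree $d$ in which $z$ acts as $-1$; one exists because $z$ acts nontrivially in the regular representation. If $x\notin Z$, there is $y$ with $yxy^{-1}x^{-1}\ne1$, hence equal to $z$. So $\chi(x)=\chi(yxy^{-1})=\chi(zx)=-\chi(x)$ and $\chi(x)=0$. On $Z$, $\chi=d\,\omega$ with $\omega(1)=1$, $\omega(z)=-1$. From $\int|\chi|^2=1$ we get $2d^2/(2D)=1$, so $d=2^n$. The squares of the degrees found so far add up to $D+D=|E|$, so the list is complete: $D$ linear characters, and one character of degree $2^n$ equal to $2^n\omega$ on $Z$ and vanishing off $Z$.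

**The value of $\mathrm{AM}$.** The sum of the linear characters at $xy$ is $D\cdot1[xy\in Z]$. The character $\chi$ contributes $d^2\chi(x)\chi(y)=D\cdot D\,\omega(x)\omega(y)$ on $Z\times Z$. Hence
$$K_E(x,y)=D\,1[xy\in Z]+D^2\,\omega(x)\omega(y)1_Z(x)1_Z(y).$$
There are $2(2D-2)$ pairs with $x\notin Z$ and $xy\in Z$. For each of them $K_E=D$, so they contribute $4D(D-1)$ to $\sum|K_E|$. The four pairs in $Z\times Z$ contribute $2(D^2+D)+2(D^2-D)=4D^2$. All other pairs contribute $0$. By Proposition 1, dividing by $|E|^2=4D^2$,
$$\mathrm{AM}(ZL^1(E))=2-\frac1D=2-4^{-n}.\tag{7}$$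
For $n=1$ this is the $7/4$ of Section 1. Theorem A is an equality here as well: $\max(1,d|\chi|)$ is $D$ on $Z$, a set of measure $1/D$, and $1$ elsewhere, so its integral is $1+(1-\frac1D)$.

**(c) Sharpness of Theorem B.** *The inequality $\mathrm{AM}\ge\frac{q-1}{q+1}N$ is asymptotically sharp as $q\to\infty$ for every $N=2^r$. No universal constant larger than $1$ can replace $\frac{q-1}{q+1}$ for any $q$.*

*Proof.* For $r=0$ the trivial group has $\mathrm{AM}=1=N$, and $\frac{q-1}{q+1}\to1$ as $q\to\infty$. Let $r\ge1$. For $n\ge1$ let $H=E_1\times\dots\times E_r$ with $E_i$ extraspecial of order $2^{2n_i+1}$ and $n_i=2^{i-1}n$. An irreducible representation of $H$ is a tensor product that picks degree $1$ or $2^{n_i}$ in each factor. So the degrees are $2^{nj}$ with $j=\sum_i\varepsilon_i2^{i-1}$, $\varepsilon_i\in\{0,1\}$. By binary expansion these are exactly the $2^{nj}$ with $0\le j\le2^r-1$. Choosing one representation of each degree, Theorem B applies with $N=2^r$ and $q=4^n$. Together with (7) and the multiplicativity in Proposition 1,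
$$\frac{4^n-1}{4^n+1}\,N\le\mathrm{AM}(ZL^1(H))=\prod_{i=1}^r\big(2-4^{-n_i}\big)<N.$$
For fixed $r$ both outer bounds equal $N$ asymptotically as $n\to\infty$, which is the first assertion. For the second, fix $q>1$. Every $n$ with $4^n\ge q$ gives a group with $\mathrm{AM}<N$ and a set of $N$ degrees with $d_{k+1}^2\ge q\,d_k^2$. So an inequality $\mathrm{AM}\ge cN$ for all such sets forces $c\le1$. $\blacksquare$

**(d) No index bound.** *The conjecture cannot be strengthened to a bound on the index of an abelian subgroup in terms of $\mathrm{AM}(ZL^1(G))$.* For $E$ extraspecial of order $2^{2n+1}$ we have $\mathrm{AM}(ZL^1(E))<2$ by (7). But $E$ has an irreducible representation of degree $2^n$, so by Lemma 2 every abelian subgroup of $E$ has index at least $2^n$. By Theorem B, what a bound on $\mathrm{AM}$ controls is the number of scales of degrees, not their size.
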